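# Highly connected subgraphs of $k$-cores

## Doubling $K_2\vee\overline K_3$ along its vertices of low degree

Take two adjacent vertices $p_1,p_2$ and three further vertices $u_1,u_2,u_3$, each joined to both $p_1$ and $p_2$ and to nothing else. The $p_i$ have degree $4$ and the $u_j$ have degree $2$. We want to repair the $u_j$ without spoiling anything.

Take two copies of this graph. Identify the two copies of $u_1$, and identify the two copies of $u_2$. The merged vertices now have degree $4$. The result has $8$ vertices, and only two of them, the two copies of $u_3$, still have degree $2$. Call these two vertices $w$ and $w'$. Now take two copies of the $8$-vertex graph and identify the two copies of $w$, and the two copies of $w'$. We get a graph on $8+8-2=14$ vertices in which every vertex has degree $4$.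

This $4$-regular graph has no $3$-connected subgraph. At each stage two graphs overlap in only two vertices, and a $3$-connected subgraph cannot lie on both sides of a two-vertex overlap, since deleting the overlap would disconnect it. So it would lie inside one copy of the original five-vertex graph. There each $u_j$ has only two neighbors, too few for a vertex of a $3$-connected graph, and without the $u_j$ only two vertices remain.

These notes refine this gluing, to build graphs with large minimum degree and no highly connected subgraph, and then find out how far such constructions can go. First we make the words precise.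

All graphs are finite, simple and nonempty. We write $\delta(G)$ for the minimum degree, $e(G)$ for the number of edges, $d_M(u)$ for the degree of $u$ in $M$, and $M[U]$ for the subgraph induced by $U$. The join $K\vee H$ is the disjoint union of $K$ and $H$ together with all edges between them, and $\overline K_m$ is the edgeless graph on $m$ vertices. The five-vertex graph above is $K_2\vee\overline K_3$.

**Definition (connectivity).** A graph is $l$-connected if it has more than $l$ vertices and remains connected after deleting any set of fewer than $l$ vertices.

For example, a cycle is $2$-connected. The complete graph $K_m$ is $(m-1)$-connected: after fewer than $m-1$ deletions a complete graph is left. An $(l+1)$-connected graph is also $l$-connected.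

**Definition (thin).** Fix $s\ge1$. A graph is *thin* (for $s$) if it has no $(s+1)$-connected subgraph.

Subgraphs of thin graphs are thin. The $14$-vertex graph above is thin for $s=2$, and $K_{s+2}$ is not thin for $s$.

**Definition (gluing).** Let $U'\subseteq V(M)$. Gluing copies of $M$ along $U'$ means taking disjoint copies of $M$ and identifying, for each $u\in U'$, all the copies of $u$. Edges inside $U'$ coincide.

Each copy is then an induced subgraph isomorphic to $M$. Vertices outside $U'$ keep their degree. If two copies are glued, a vertex $u\in U'$ gets degree $2d_M(u)-d_{M[U']}(u)$, because neighbors in $U'$ are shared and all others are doubled.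

**Lemma 1.** Let $V(G)=A\cup B$ with no edges between $A\setminus B$ and $B\setminus A$, and $|A\cap B|\le s$. If $G[A]$ and $G[B]$ are thin, so is $G$.

*Proof.* Let $H\subseteq G$ be $(s+1)$-connected. If $H$ met both $A\setminus B$ and $B\setminus A$, deleting the at most $s$ vertices of $V(H)\cap A\cap B$ would disconnect $H$, a contradiction. So $V(H)\subseteq A$ or $V(H)\subseteq B$, which contradicts the thinness of $G[A]$ or of $G[B]$. $\square$

Consequently, if $M$ is thin and $|U'|\le s$, gluing any number of copies of $M$ along $U'$ gives a thin graph: add the copies one at a time, each overlapping the earlier part in $U'$.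

**Lemma 2.** An $(s+1)$-connected graph has at least $s+2$ vertices and minimum degree at least $s+1$. Hence if $q\le s$ and every vertex of the graph $F$ has degree at most $s-q$ in $F$, then $K_q\vee F$ is thin.

*Proof.* The number of vertices is part of the definition. If a vertex $v$ had at most $s$ neighbors, deleting them would leave $v$ and at least one further vertex, with $v$ isolated, which is impossible. For the second claim, a vertex of $F$ has degree at most $(s-q)+q=s$ in $K_q\vee F$, hence degree at most $s$ in every subgraph containing it, so it lies in no $(s+1)$-connected subgraph. What remains is $K_q$, with at most $s$ vertices, which is too few. $\square$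

The opening example works for every $s\ge2$. Start with $K_s\vee\overline K_{s+1}$, which is thin by Lemma 2 with $q=s$. Its clique vertices have degree $(s-1)+(s+1)=2s$ and the other $s+1$ vertices have degree $s$. Glue two copies along $s$ of those $s+1$ vertices: the glued vertices now have degree $2s$, and exactly two vertices of degree $s$ remain. Glue two copies of the result along these two nonadjacent vertices. Both overlaps have at most $s$ vertices, so we have a thin $2s$-regular graph.

## $k$-cores and the value $\lceil k/2\rceil$

**Definition ($k$-core).** The $k$-core of a graph is its unique maximal subgraph with minimum degree at least $k$. A graph $G$ is called a $k$-core if it equals its own $k$-core, that is, if $\delta(G)\ge k$.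

For example, the $2$-core of a triangle with a pendant path is the triangle. We use only the last clause: being a $k$-core means having minimum degree at least $k$.

How much connectivity does a $k$-core guarantee somewhere inside it? The whole graph may be badly connected: two copies of $K_5$ sharing a vertex have minimum degree $4$ and are not $2$-connected. But this graph contains $K_5$, which is $4$-connected, so one asks about subgraphs. The source of the problem, "The k-Cores of a Graph", comes with three known facts: (a) for $0\le k\le2$ every $k$-core contains a $k$-connected subgraph; (b) there are $3$-cores with no $3$-connected subgraph; (c) for every $k\ge2$ there is a $2k$-regular graph with no $(k+1)$-connected subgraph. The previous section has just proved (c), and the $14$-vertex graph is an instance of (b). Fact (c) says that nothing better than connectivity $k/2$ can be guaranteed when $k\ge4$ is even.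

**Conjecture.** For $k\ge3$, every $k$-core contains a $\lceil k/2\rceil$-connected subgraph.

The first cases are easy. For $k=3,4$ we need a $2$-connected subgraph. In a graph with minimum degree at least $2$, take a longest path. All neighbors of its last vertex lie on the path, and there are at least two of them, so there is a cycle, and a cycle is $2$-connected. The next case asks whether minimum degree $5$ forces a $3$-connected subgraph. It does, but this already needs an argument, given below. In general the conjecture is false.

**Theorem 3.** Let $k\ge3$. The statement "every $k$-core contains a $\lceil k/2\rceil$-connected subgraph" is true for $k\in\{3,4,5,6,8\}$ and false for every other $k\ge3$, that is, for $k=7$ and all $k\ge9$.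

Let $D(c)$ be the least $d$ such that every graph with minimum degree at least $d$ has a $c$-connected subgraph.

**Theorem 4.**

1. $D(c)=3c-4$ for $c=2,3,4,5$.
2. For every $c\ge3$ there is a graph with minimum degree at least $\lfloor\frac52(c-1)\rfloor-1$ and no $c$-connected subgraph. So the conjecture fails by a linear margin.
3. $D(c)\le\lceil\frac{19}6(c-1)\rceil$ for $c\ge3$ (using a theorem of Bernshteyn and Kostochka).

Consequently, if $\kappa(k)$ is the largest connectivity guaranteed in a subgraph of every $k$-core, then
$$\frac6{19}\le\liminf_{k\to\infty}\frac{\kappa(k)}k\le\limsup_{k\to\infty}\frac{\kappa(k)}k\le\frac25 .$$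

Throughout, $c=s+1$. The values of $k$ with $\lceil k/2\rceil=s+1$ are $k=2s+1$ and $k=2s+2$. So to refute the conjecture for both we need a thin graph of minimum degree $2s+2$, and for the smaller one alone we need $2s+1$.

## Why doubling gives $2s$, and what tripling gives

Call the vertices whose degree is not yet settled *terminals*, and collect them in a set $U$. Start from $K_s\vee\overline K_\beta$ with the $\beta$ independent vertices as terminals. The clique vertices have degree $s+\beta-1$, so we want $\beta$ large. Each terminal has $s$ neighbors outside $U$. While $|U|>s$, glue $r$ copies along $s$ of the terminals. Those $s$ terminals are settled with degree $rs$, and $r(|U|-s)$ terminals remain. Once $|U|\le s$, glue $r$ copies along all of $U$ and stop. Everything stays thin.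

With $r=2$ the number of terminals drops exactly when $2(|U|-s)<|U|$, that is, when $|U|\le2s-1$. So $\beta$ may be as large as $2s-1$, but this is of no use: settled terminals have degree exactly $2s$. Doubling is therefore stuck at minimum degree $2s$, one less than the value $2s+1$ needed for any counterexample.

With $r=3$ settled terminals have degree $3s$, more than we need. But $3(|U|-s)<|U|$ requires $|U|<\frac32s$, so $\beta\le\lceil\frac32s\rceil-1$, and the clique vertices have degree at most $\lceil\frac52s\rceil-2$. This is at least $2s+1$ exactly when $\lceil s/2\rceil\ge3$, that is, $s\ge5$; it is at least $2s+2$ exactly when $\lceil s/2\rceil\ge4$, that is, $s\ge7$. So tripling refutes the conjecture for $k=11$, $k=13$ and all $k\ge15$, but not for $k=7,9,10,12,14$.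

In tripling, the third copy raises the degree of each of the $s$ chosen terminals by $s$, where a smaller increase would do, and it brings $|U|-s$ new terminals. The next section replaces the third copy by a small new clique of exactly the right size.

## Two copies and an attached clique: minimum degree $\lfloor\frac52s\rfloor-1$

**Definition (attaching).** Let $Y\subseteq V(M)$ with $|Y|=s$. Attaching $Q=K_q$ to $Y$ means adding a new clique $Q$ on $q$ vertices and joining it completely to $Y$.

If $M$ and $K_q\vee M[Y]$ are thin, so is the new graph: apply Lemma 1 with $A=V(M)$ and $B=Y\cup Q$, which overlap in the $s$ vertices of $Y$. By Lemma 2 it is enough that $q\le s$ and that $M[Y]$ has maximum degree at most $s-q$. Each $y\in Y$ gains $q$ in degree, and the vertices of $Q$ have degree $q-1+s$.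

**Proposition 5.** For every $s\ge2$ there is a thin graph with minimum degree at least $\lfloor\frac52s\rfloor-1$.

*Proof.* Put
$$\beta=\lfloor\tfrac32s\rfloor,\qquad q=\beta-s-1=\lfloor\tfrac s2\rfloor-1\ge0,\qquad \delta=s+\beta-1=2s+q=\lfloor\tfrac52s\rfloor-1 .$$
Call a pair $(M,U)$ with $U\subseteq V(M)$ *good* if

* $M$ is thin, every vertex outside $U$ has degree at least $\delta$, and $|U|\le\beta$;
* every $u\in U$ has at least $s$ neighbors outside $U$;
* $M[U]$ has maximum degree at most $\max(q-1,0)$.

**Step 1: a good pair to start from.** Let $M=K_s\vee\overline K_\beta$ and let $U$ be the set of $\beta$ independent vertices. The vertices of $K_s$ have degree $s-1+\beta=\delta$. By Lemma 2 with $q$ replaced by $s$ and $F$ edgeless, $M$ is thin. Each terminal has its $s$ neighbors outside $U$, and $M[U]$ has no edges. So $(M,U)$ is good.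

**Step 2: fewer terminals while there are more than $s$.** Let $(M,U)$ be good with $|U|>s$. Choose $Y\subset U$ with $|Y|=s$ and glue two copies of $M$ along $Y$. The result $M_1$ is thin. Each $y\in Y$ has at least $2s$ neighbors in $M_1$, namely at least $s$ outside $U$ in each copy; these are distinct, since only vertices of $U$ were identified.

If $q\ge1$, attach $Q=K_q$ to $Y$. The degrees in $M_1[Y]=M[Y]$ are at most $q-1$, and $q-1\le s-q$ because $2q\le s-2$, so thinness is kept. If $q=0$, put $Q=\emptyset$. In both cases every $y\in Y$ now has degree at least $2s+q=\delta$.

Let $U_2$ consist of $Q$ and both copies of $U\setminus Y$. We check that the new graph with $U_2$ is good.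

* Vertices outside $U_2$ are the vertices of $Y$, just treated, and the copies of vertices outside $U$, whose degrees have not changed.
* An old terminal in $U_2$ still has at least $s$ neighbors outside the terminal set, in its own copy. A vertex of $Q$ has the $s$ neighbors in $Y$, which lie outside $U_2$.
* There are no edges between the two copies of $U\setminus Y$, and none between $Q$ and these copies. Inside $Q$ the degree is $q-1$, and inside a copy of $U\setminus Y$ it is at most what it was in $M[U]$.
* Using $|U|\le\beta$ and $2\beta\le3s$,
$$|U_2|=2(|U|-s)+q\le|U|+\beta-2s+(\beta-s-1)=|U|+2\beta-3s-1\le|U|-1 .$$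

So the new pair is good and has fewer terminals.

**Step 3: settling the last terminals.** Repeat Step 2 until $|U|\le s$. Then glue three copies of $M$ along $U$. The result is thin, and each $u\in U$ has degree at least $3s\ge\delta$, from $s$ neighbors outside $U$ in each copy. All other vertices have degree at least $\delta$. $\square$

With $s=c-1$ this is Theorem 4(2). For $s\ge6$ the minimum degree is at least
$$\lfloor\tfrac52s\rfloor-1=2s+\lfloor\tfrac s2\rfloor-1\ge2s+2, \tag{1}$$
which will refute the conjecture for all $k\ge13$. For smaller $s$, Proposition 5 gives $6$ for $s=3$, where $k=7$ needs $7$; it gives $9$ for $s=4$, where $k=10$ needs $10$; and $11$ for $s=5$, where $k=12$ needs $12$. Each time we are short by exactly one.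

## Terminals that form cliques: the cases $s=5$, $s=3$, $s=4$

Proposition 5 counts only the neighbors of a terminal outside $U$. But a terminal in an attached clique $K_q$ also has $q-1$ neighbors inside the clique. To use these, we attach large cliques without gluing anything and postpone gluing to the end. Attaching $K_q$ to a set $Y$ of $s$ terminals settles $Y$ and creates $q$ new terminals, so $|U|$ changes by $q-s$. The price is Lemma 2: for large $q$ the set $Y$ must be nearly independent, so we must keep track of how the terminals group into cliques. First we need the gluing that finishes the construction, now counting edges inside $U$ too.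

**Lemma 6 (closing).** Let $M$ be thin and $U\subseteq V(M)$ with $|U|\le2s-1$. Suppose every vertex outside $U$ has degree at least $\delta$, and $2d_M(u)-d_{M[U]}(u)\ge\delta$ for all $u\in U$. Then there is a thin graph with minimum degree at least $\delta$.

*Proof.* We use induction on $|U|$. If $|U|\le s$, glue two copies along $U$; each $u\in U$ then has degree $2d_M(u)-d_{M[U]}(u)\ge\delta$, and the other degrees are unchanged.

If $|U|>s$, choose $U'\subset U$ with $|U'|=s$ and glue two copies along $U'$ to get a thin graph $M'$. A vertex $u\in U'$ now has degree $2d_M(u)-d_{M[U']}(u)\ge2d_M(u)-d_{M[U]}(u)\ge\delta$, so it is settled. Let $U''$ be the union of the two copies of $U\setminus U'$. Its vertices have the same degree in $M'$ as in $M$. Their degrees in $M'[U'']$ are at most those in $M[U]$, since no edge joins the two copies. So $(M',U'')$ satisfies the hypotheses, and $|U''|=2|U|-2s\le|U|-1$ because $|U|\le2s-1$. Apply the induction hypothesis. $\square$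

**Proposition 7.** There is a graph with minimum degree at least $12$ and no $6$-connected subgraph.

*Proof.* Let $s=5$. Use pairs $(M,U)$ in which $M$ is thin, vertices outside $U$ have degree at least $12$, and $M[U]$ is a disjoint union of cliques of size at most $4$ whose vertices have degree at least $8$ in $M$. Record only the sizes of these cliques, which we call components.

**Step 1: the move.** Choose $Y\subseteq U$ with $|Y|=5$ and at most two vertices from each component, and attach $Q=K_4$ to $Y$. Since $M[Y]$ has maximum degree at most $1=s-4$, the result is thin. Vertices of $Y$ now have degree at least $8+4=12$, and vertices of $Q$ have degree $3+5=8$. Replace $U$ by $(U\setminus Y)\cup Q$. The neighbors of $Q$ outside $Q$ are the vertices of $Y$, outside the new $U$, so $Q$ is a new component of size $4$. The old components have only lost vertices, and the surviving terminals keep their degree in $M$. So the new pair is of the same kind. Each move lowers $|U|$ by one.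

**Step 2: the start.** Take an independent set $Y_0$ of size $5$ and three disjoint copies of $K_4$, each joined completely to $Y_0$. This is an edgeless graph with three attachments, each thin by Lemma 2. Vertices of $Y_0$ have degree $12$, and clique vertices have degree $3+5=8$. Let $U$ be the union of the three cliques: the sizes are $4,4,4$.

**Step 3: three moves.** Above each arrow is the number of vertices taken from each component, in order.
$$4,4,4\ \xrightarrow{(2,2,1)}\ 2,2,3,4\ \xrightarrow{(1,1,1,2)}\ 1,1,2,2,4\ \xrightarrow{(1,1,1,1,1)}\ 1,1,3,4 .$$

**Step 4: closing.** Now $|U|=9=2s-1$, and every terminal has $2d_M(u)-d_{M[U]}(u)\ge16-3=13\ge12$. Lemma 6 gives a thin graph with minimum degree at least $12$. $\square$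

**Proposition 8.** There is a graph with minimum degree at least $7$ and no $4$-connected subgraph, and there is a graph with minimum degree at least $10$ and no $5$-connected subgraph.

*Proof.* Let $s=3$ or $s=4$, and $\delta=3s-2$, which is $7$ or $10$. We now use two sizes of attached cliques. A vertex of an attached $K_s$ has degree $2s-1$ and needs $s-1$ more; a vertex of an attached $K_{s-1}$ has degree $2s-2$ and needs $s$ more. So we keep track of which is which. A *state* is a pair $(M,U)$ such that

* $M$ is thin and every vertex outside $U$ has degree at least $\delta$;
* $M[U]$ is a disjoint union of cliques (its components), each labeled *plain* (size at most $s$, all its vertices have degree at least $2s-1$ in $M$) or *starred* (size at most $s-1$, all its vertices have degree at least $2s-2$ in $M$).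

We record the component sizes, with a star for starred components. So $3,2^*,2^*$ means a plain triangle and two starred edges.

**Step 1: Move A, which rearranges.** Choose $Y\subseteq U$ of size $s$ with its vertices in $s$ distinct components, and attach $Q=K_s$ to $Y$. Here $M[Y]$ is edgeless, so Lemma 2 gives thinness. Vertices of $Y$ now have degree at least $(2s-2)+s=3s-2$. Vertices of $Q$ have degree $(s-1)+s=2s-1$. Replace $U$ by $(U\setminus Y)\cup Q$; then $Q$ is a new plain component of size $s$, and $|U|$ is unchanged.

**Step 2: Move B, which gains one.** Choose $Y\subseteq U$ of size $s$ inside plain components, with at most two vertices from each, and attach $Q=K_{s-1}$ to $Y$. Here $M[Y]$ has maximum degree at most $1=s-(s-1)$, so Lemma 2 gives thinness. Vertices of $Y$ now have degree at least $(2s-1)+(s-1)=3s-2$. Vertices of $Q$ have degree $(s-2)+s=2s-2$. Replace $U$ by $(U\setminus Y)\cup Q$; then $Q$ is a new starred component of size $s-1$, and $|U|$ drops by one.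

In both moves the neighbors of $Q$ outside $Q$ form $Y$, which lies outside the new $U$. So $Q$ is a full component of the new $M[U]$, the old components only lose vertices, the remaining terminals keep their degrees, and the result is again a state.

**Step 3: the start.** Take an independent set $Y_0$ of size $s$ and disjoint cliques of sizes $s$ or $s-1$, each joined completely to $Y_0$, with total size at least $\delta$. Let $U$ be the union of the cliques. Vertices of $Y_0$ have degree at least $\delta$. Vertices of the cliques have degree $(s-1)+s=2s-1$ for size $s$, which we label plain, or $(s-2)+s=2s-2$ for size $s-1$, which we label starred. Thinness follows by attaching the cliques one at a time to the edgeless graph on $Y_0$. So this is a state.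

**Step 4: the end.** If $|U|\le2s-1$, Lemma 6 applies. Indeed, for a plain vertex $2d_M(u)-d_{M[U]}(u)\ge2(2s-1)-(s-1)=3s-1$, and for a starred vertex it is at least $2(2s-2)-(s-2)=3s-2=\delta$.

It remains to reach $|U|=2s-1$ by moves. Move B alone would not do from the start we use for $s=3$: in the state $3,2^*,2^*$ the only plain component offers at most two vertices, and Move B needs three. Move A turns starred terminals into plain ones.

**Step 5: the moves for $s=3$.** Start with cliques of sizes $3,2,2$ on $Y_0$, of total size $7=\delta$.

| move | vertices taken | new state |
|---|---|---|
| start | – | $3,\ 2^*,\ 2^*$ |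
| A | one from each | $2,\ 3,\ 1^*,\ 1^*$ |
| A | one from the $3$, both starred | $2,\ 2,\ 3$ |
| B | one from each | $1,\ 1,\ 2,\ 2^*$ |
| B | a $1$, and both of the $2$ | $1,\ 2^*,\ 2^*$ |

Now $|U|=5=2s-1$. By Step 4 there is a graph with minimum degree at least $7$ and no $4$-connected subgraph.

**Step 6: the moves for $s=4$.** Start with cliques of sizes $4,4,4$ on $Y_0$, of total size $12\ge10$. We must get from $12$ terminals to $7$, so five Moves B are needed.

| move | vertices taken | new state |
|---|---|---|
| start | – | $4,\ 4,\ 4$ |
| B | $2,1,1$ from $4,4,4$ | $2,\ 3,\ 3,\ 3^*$ |
| B | $1,1,2$ from $2,3,3$ | $1,\ 2,\ 1,\ 3^*,\ 3^*$ |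
| A | one from a $1$, from the $2$, and from each $3^*$ | $1,\ 1,\ 4,\ 2^*,\ 2^*$ |
| B | $1,1,2$ from $1,1,4$ | $2,\ 2^*,\ 2^*,\ 3^*$ |
| A | one from each | $1,\ 4,\ 1^*,\ 1^*,\ 2^*$ |
| A | one from the $4$ and from each starred | $1,\ 3,\ 4,\ 1^*$ |
| B | $1,1,2$ from $1,3,4$ | $2,\ 2,\ 1^*,\ 3^*$ |
| A | one from each | $1,\ 1,\ 4,\ 2^*$ |
| B | $1,1,2$ from $1,1,4$ | $2,\ 2^*,\ 3^*$ |

Now $|U|=7=2s-1$. By Step 4 there is a graph with minimum degree at least $10$ and no $5$-connected subgraph. $\square$

## Counterexamples for $k=7$ and all $k\ge9$

Put $c=\lceil k/2\rceil$ and $s=c-1$. A graph with minimum degree at least $d\ge k$ is a $k$-core.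

* $k=7$: $c=4$, and Proposition 8 gives minimum degree at least $7$ and no $4$-connected subgraph.
* $k=9,10$: $c=5$, and Proposition 8 gives minimum degree at least $10$ and no $5$-connected subgraph.
* $k=11,12$: $c=6$, and Proposition 7 gives minimum degree at least $12$ and no $6$-connected subgraph.
* $k\ge13$: $s\ge6$, and Proposition 5 with (1) gives minimum degree at least $2s+2=2c\ge k$ and no $c$-connected subgraph.

This is the negative half of Theorem 3.

## Counting edges in thin graphs

For the true cases we show that a thin graph has few edges, by splitting it along $s$ vertices and using induction. The proof needs care because the edge bound fails for the smallest graphs, so we must see which pieces can be small.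

**Lemma 9.** Let $G$ be thin with $n\ge s+2$ vertices. Then $V(G)=A\cup B$ with $|A\cap B|=s$, no edges between $A\setminus B$ and $B\setminus A$, and $1\le x:=|A\setminus B|\le y:=|B\setminus A|$, where $x+y=n-s$. Moreover
$$e(G)\le xs+\binom x2+e(G[B]) \tag{2}$$
and
$$e(G)\le e(G[A])+e(G[B]). \tag{3}$$

*Proof.* $G$ has more than $s+1$ vertices and is not $(s+1)$-connected, so some set $S$ with $|S|\le s$ has $G-S$ disconnected. Split $G-S$ into two nonempty sides with no edges between them. If $|S|<s$, there are at least $n-(s-1)\ge3$ vertices outside $S$, so one side has at least two vertices, and one of these can be moved into $S$. Repeat until $|S|=s$. Let $A\setminus B$ be the smaller side and $A\cap B=S$. For (2), an edge not inside $B$ has an end in $A\setminus B$; it either lies inside $A\setminus B$ (at most $\binom x2$ edges) or goes to $A\cap B$ (at most $xs$ edges). For (3), every edge lies inside $A$ or inside $B$. $\square$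

Note that $|A|=x+s$ and $|B|=y+s=n-x$ are both less than $n$, and that $G[A]$, $G[B]$ are thin. Let $h(n)$ be the maximum number of edges of a thin $n$-vertex graph.

**Proposition 10.** $h(n)\le\frac{3s-1}2(n-s)$ in the following cases: $s=2$, $n\ge4$; $s=3$, $n\ge6$; $s=4$, $n\ge9$.

The ranges cannot be extended downward by one. For $s=2$, the triangle has $3>\frac52$ edges. For $s=3$, $K_5$ minus an edge has $9>8$ edges, and it is thin, as a $4$-connected subgraph would need all five vertices and minimum degree $4$. For $s=4$ take two copies of $K_6$ minus an edge $ab$ and glue them along four vertices including $a$ and $b$. By Lemma 2, $K_6$ minus an edge is thin: a $5$-connected subgraph would need all six vertices and minimum degree $5$. So the glued graph is thin. It has $8$ vertices and $14+14-5=23$ edges, more than $\frac{11}2\cdot4=22$.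

*Proof of Proposition 10.* We use induction on $n$. Let $G$ be a thin graph on $n$ vertices, split as in Lemma 9.

**Step 1: two reductions.** If both $|A|$ and $|B|$ are in the claimed range, then (3) gives
$$e(G)\le\frac{3s-1}2(x+y)=\frac{3s-1}2(n-s).$$
If only $|B|=n-x$ is known to be in the range, then (2) gives $e(G)\le xs+\binom x2+\frac{3s-1}2(n-x-s)$, which is at most the claimed bound as soon as
$$xs+\binom x2\le\frac{3s-1}2\,x. \tag{4}$$
For $s=2$, (4) holds at $x=1$, since $2\le\frac52$. For $s=3$ it holds at $x=1,2$: the left side is $3,7$ and the right side is $4,8$. For $s=4$ it holds at $x=1,2,3,4$: the left side is $4,9,15,22$ and the right side is $5.5,\,11,\,16.5,\,22$. So only the smallest $n$, and the splits with $|B|$ below the range, need separate work.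

**Step 2: $s=2$, bound $\frac52(n-2)$.** For $n=4$: $K_4$ is $3$-connected, so $e(G)\le5=\frac52\cdot2$. For $n\ge5$: if $x=1$, then $|B|=n-1\ge4$ and (4) applies. If $x\ge2$, then $|A|,|B|\ge4$ and both sides are in range.

**Step 3: $s=3$, bound $4(n-3)$.** First, $h(5)\le9$, since $K_5$ is $4$-connected. For $n=6$ we have $x+y=3$, so $x=1$ and $e(G)\le3+h(5)\le12=4\cdot3$. Let $n\ge7$. If $x\ge3$, then $|A|,|B|\ge6$ and both sides are in range. If $x\le2$ and $n-x\ge6$, then (4) applies. The only remaining case is $n=7$, $x=2$, where $e(G)\le7+h(5)\le16=4\cdot4$.

**Step 4: $s=4$, bound $\frac{11}2(n-4)$, the small values.** Since $K_6$ is $5$-connected, $h(6)\le14$. For $n=7$ we have $x+y=3$, so $x=1$ and $h(7)\le4+14=18$. For $n=8$: $x=1$ gives at most $4+18=22$ and $x=2$ gives at most $9+14=23$, so $h(8)\le23$. For $n=9$: $x=1$ gives at most $4+23=27$ and $x=2$ gives at most $9+18=27$. So $h(9)\le27\le27.5$, which is the claim for $n=9$.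

**Step 5: $s=4$ and $n\ge10$.** If $x\ge5$, then $|A|,|B|\ge9$ and both sides are in range. If $x\le4$ and $n-x\ge9$, then (4) applies. There remain the splits with $x\le4$ and $n-x\le8$. Since $2x\le n-4$, we have $x\le3$ for $n=10,11$ and $x\le4$ for $n=12$, while $n\ge13$ gives $n-x\ge9$. So exactly four splits are left:

* $n=10$, $x=2$: $e(G)\le9+h(8)\le9+23=32\le33$.
* $n=10$, $x=3$: $e(G)\le15+h(7)\le15+18=33$.
* $n=11$, $x=3$: $e(G)\le15+h(8)\le15+23=38\le38.5$.
* $n=12$, $x=4$: $e(G)\le22+h(8)\le22+23=45$, and the bound is $44$.

**Step 6: the split $n=12$, $x=4$ saves one more edge.** Suppose $e(G)=45$. Then equality holds throughout, so $A\setminus B$ is a $K_4$ joined completely to $A\cap B$, and $e(G[B])=23$. Since $|B|=8$, the graph $G[B]$ misses only $5$ of its $28$ pairs. The four vertices of $A\cap B$ span $6$ pairs, so at least one of these pairs is an edge. This edge together with $A\setminus B$ forms a $K_6$, which is $5$-connected, a contradiction. So $e(G)\le44=\frac{11}2\cdot8$. $\square$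

**Corollary 11.** For $s=2,3,4$, every graph with minimum degree at least $3s-1$ has an $(s+1)$-connected subgraph.

*Proof.* Such a graph has $n\ge3s$ vertices, that is, at least $6$, $9$, $12$, which is in the range of Proposition 10. Moreover $e(G)\ge\frac{3s-1}2n>\frac{3s-1}2(n-s)$, so it is not thin. $\square$

This gives the positive half of Theorem 3:

* $k=3,4$: here $c=2$, and minimum degree at least $2$ forces a cycle, which is $2$-connected.
* $k=5,6$: here $c=3$, $s=2$, and $k\ge5=3s-1$, so Corollary 11 applies.
* $k=8$: here $c=4$, $s=3$, and $k=8=3s-1$, so Corollary 11 applies.

Together with the counterexamples, Theorem 3 is proved. $\blacksquare$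

The odd-looking set $\{3,4,5,6,8\}$ is now explained: for $c=4$ the threshold $3c-4=8$ falls between the two values $k=7$ and $k=8$ that ask for $4$-connectivity.

## Exact values of $D(c)$ and the growth of $\kappa(k)$

**Proof of Theorem 4(1).** The upper bounds $D(c)\le3c-4$ are the cycle argument for $c=2$ and Corollary 11 for $c=3,4,5$, as $3s-1=3c-4$. For the lower bounds we need, for each $c$, a graph with minimum degree at least $3c-5$ and no $c$-connected subgraph. For $c=2$, $K_2$ has minimum degree $1$ and no $2$-connected subgraph. For $c=3$, fact (c) with $k=2$ gives a $4$-regular graph with no $3$-connected subgraph; the $14$-vertex graph of the first section is one. For $c=4$ and $c=5$, Proposition 8 gives minimum degree at least $7$ and at least $10$. So $D(2),D(3),D(4),D(5)=2,5,8,11$. $\blacksquare$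

**Theorem 4(2)** is Proposition 5 with $s=c-1$.

**Proof of Theorem 4(3).** Bernshteyn and Kostochka (*On the number of edges in a graph with no $(k+1)$-connected subgraphs*, Discrete Math. 339 (2016) 682–688) proved: for $s\ge2$ and $n\ge\frac52s$, every $n$-vertex graph with at least $\frac{19}{12}s(n-s)$ edges has an $(s+1)$-connected subgraph. We use this theorem without proof. If $\delta(G)\ge\frac{19}6s$, then $n>\frac{19}6s>\frac52s$ and
$$e(G)\ge\tfrac{19}{12}sn>\tfrac{19}{12}s(n-s),$$
so $G$ has an $(s+1)$-connected subgraph. Hence $D(s+1)\le\lceil\frac{19}6s\rceil$. $\blacksquare$

**Proof of the bounds on $\kappa(k)$.** For the lower bound let $s=\lfloor6k/19\rfloor$ and suppose $k$ is large enough that $s\ge2$. Then $k\ge\frac{19}6s$, so by Theorem 4(3) every $k$-core has an $(s+1)$-connected subgraph. Thus $\kappa(k)\ge s+1>6k/19$.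

For the upper bound let $s\ge2$ be least with $\lfloor\frac52s\rfloor-1\ge k$. By Theorem 4(2) some $k$-core has no $(s+1)$-connected subgraph, hence none of higher connectivity either, so $\kappa(k)\le s$. If $s\ge3$, which holds for large $k$, then $s-1$ fails the condition, so $\lfloor\frac52(s-1)\rfloor\le k$. Since rounding down costs at most $\frac12$ here, $\frac52(s-1)\le k+\frac12$, that is, $s\le\frac25k+\frac65$. So $\kappa(k)\le\frac25k+O(1)$. Dividing both bounds by $k$ and letting $k\to\infty$ gives the displayed inequalities in Theorem 4. $\blacksquare$

These arguments do not determine $D(c)$ exactly for $c\ge6$.
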